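
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture}


\title{Lattice zonotopes do not always maximize\\ the diameter of lattice polytopes}

\begin{abstract}
Let $\delta(d,k)$ be the largest edge-diameter of a polytope whose vertices lie in $\{0,1,\dots,k\}^d$. It was conjectured that $\delta(d,k)$ is always achieved, up to translation, by a Minkowski sum of lattice vectors. We show that this is false. In the plane the first failure is at $k=103$, where the maximum over all lattice polygons is $39$ and the maximum over zonotopes is $38$. We determine all $k$ for which the conjectured statement fails in the plane; the difference of the two maxima is then exactly $1$. For every fixed $d\ge 3$ the statement fails for all large $k$, by a factor that is bounded away from $1$. We do not settle the separate conjectured formula $\delta(d,k)=\lfloor (k+1)d/2\rfloor$ for $k<2d$.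
\end{abstract}

\section{Introduction}

Let $d,k\ge 1$ be integers. A \emph{lattice $(d,k)$-polytope} is the convex hull of a nonempty set of points of $\{0,1,\dots,k\}^d$. The \emph{diameter} of a polytope is the diameter of its graph: the largest distance between two vertices, where distance is the least number of edges in a path. Let $\delta(d,k)$ be the largest diameter of a lattice $(d,k)$-polytope.

The box $[0,k]^d$ limits how many edges one can have to traverse. The edges of a lattice polytope are nonzero integer vectors, and a long path needs many of them in different directions. The most economical way to collect many directions seems to be a zonotope $[0,v_1]+\dots+[0,v_m]$ with $v_i\in\mathbb Z^d$, which we call a \emph{Minkowski sum of lattice vectors}. If the $v_i$ are nonzero and pairwise non-parallel, every path between opposite vertices must use each direction $v_i$ at least once, so the diameter is at least $m$; by Lemma~\ref{lem:zon}(b) it is not larger. The size of the zonotope in coordinate $l$ is exactly $\sum_i|v_{i,l}|$. Maximizing the diameter within this class therefore means packing as many short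 non-parallel integer vectors as possible. For $k=1$ the unit cube $\sum_i[0,e_i]$ is optimal, since $\delta(d,1)=d$. More generally, for every $k<2d$ a suitable choice of the vectors $v\in\{-1,0,1\}^d$ with $1\le \|v\|_1\le 2$ has a Minkowski sum that is, up to translation, a lattice $(d,k)$-polytope of diameter $\lfloor (k+1)d/2\rfloor$. These facts suggest the following conjecture.

\begin{conjecture}[\cite{source}]
For any $d$ and $k$, $\delta(d,k)$ is achieved, up to translation, by a Minkowski sum of lattice vectors. In particular, when $k<2d$, $\delta(d,k)=\lfloor (k+1)d/2\rfloor$.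
\end{conjecture}

Let $\delta_z(d,k)$ be the largest diameter of a lattice $(d,k)$-polytope that is a translate of a Minkowski sum of lattice vectors. The first sentence of the conjecture says that $\delta_z(d,k)=\delta(d,k)$ for all $d$ and $k$. This holds for $d=1$, where both numbers are $1$. We prove three results; $\varphi$ denotes Euler's function.

\begin{theorem}\label{thm:103}
$\delta_z(2,103)\le 38<39\le\delta(2,103)$. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:plane}
For all $k$ we have $0\le\delta(2,k)-\delta_z(2,k)\le 1$. The difference is $1$ exactly when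
\begin{equation}\label{eq:exceptional}
k=\sum_{i<j}i\varphi(i)+\frac{tj}{2},\qquad j\equiv 0\ (\mathrm{mod}\ 4),\quad j\ge 8,\quad t\text{ odd},\quad 3\le t\le 2\varphi(j)-3 .
\end{equation}
There are infinitely many such $k$; the smallest are $103$ and $111$.
\end{theorem}

\begin{theorem}\label{thm:high}
For every $d\ge 3$ there are $\varepsilon_d>0$ and $k_d$ such that $\delta(d,k)\ge(1+\varepsilon_d)\,\delta_z(d,k)$ for all $k\ge k_d$.
\end{theorem}

The second sentence of the conjecture, the formula for $k<2d$, is a separate matter. We do not settle it, and nothing below contradicts it.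

In the plane the failure is arithmetic. Zonotopes and general polygons have the same budget for the total length of their edges. When a zonotope must spend it without any slack, a parity obstruction can appear, which a polygon that is not centrally symmetric avoids. Section~\ref{sec:103} shows this on $k=103$, and Section~\ref{sec:plane} treats all $k$. For $d\ge 3$ the reason is geometric: certain tetrahedra are better Minkowski summands than segments. Section~\ref{sec:idea} explains this on one tetrahedron and lists the obstacles; Sections~\ref{sec:count}--\ref{sec:final} contain the proof.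

\section{Zonotopes, polygons, and the case $k=103$}\label{sec:103}

The \emph{width} of a compact set in coordinate $l$ is the maximum minus the minimum of $x_l$ on it. We write $\|v\|_1=\sum_l|v_l|$ and call it the \emph{norm} of $v$; $|v|$ is the Euclidean length. A vector of $\mathbb Z^d$ is \emph{primitive} if its coordinates have greatest common divisor $1$. An \emph{axis} is a pair $\{v,-v\}$, written $\pm v$, with $v$ primitive. Its norm is $\|v\|_1$, and sums of $|x|$, $|y|$ or norms over a set of axes use one representative of each axis. Two primitive vectors are parallel if and only if they are equal up to sign.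

\begin{lemma}\label{lem:zon}
Let $Z=[0,v_1]+\dots+[0,v_n]$ with $v_i\in\mathbb Z^d$.
\begin{enumerate}
\item[(a)] The width of $Z$ in coordinate $l$ is $\sum_i|v_{i,l}|$. Some translate of $Z$ is a lattice $(d,k)$-polytope if and only if all widths are at most $k$.
\item[(b)] If the nonzero $v_i$ fall into $p$ classes of parallel vectors, then the diameter of $Z$ is at most $p$. If $d=2$ and $p\ge 2$, it equals $p$.
\end{enumerate}
Consequently, if a translate of $Z$ is a lattice $(d,k)$-polytope of diameter $m$, then $Z$ has $m$ nonzero pairwise non-parallel generators, and their norms add up to at most $dk$.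
\end{lemma}

\begin{proof}
(a) On $Z$ the coordinate $x_l$ ranges from $\sum_i\min(0,v_{i,l})$ to $\sum_i\max(0,v_{i,l})$, and $Z$ has integral vertices. So if all widths are at most $k$, an integral translation moves $Z$ into $[0,k]^d$. The converse holds because translation preserves widths.

(b) A linear functional $c$ orthogonal to no nonzero $v_i$ is maximized on $Z$ only at $\sum_{v_i\cdot c>0}v_i$. Hence the vertices of $Z$ correspond to the chambers of the arrangement of the $p$ hyperplanes orthogonal to the $p$ classes. If $w$ lies on exactly one of these hyperplanes, the face of $Z$ maximizing $w$ is an edge, joining the vertices of the two chambers at $w$. A generic segment between interior points of two chambers crosses each hyperplane at most once, and no two at the same point, so it yields an edge path of length at most $p$. For $d=2$ and $p\ge 2$, $Z$ is a $2p$-gon.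

The last statement follows from (b) and (a), since the sum of the $d$ widths is $\sum_i\|v_i\|_1$.
\end{proof}

In the plane, nonzero vectors have \emph{distinct directions} if none is a positive multiple of another.

\begin{lemma}\label{lem:poly}
Let $n\ge 3$.
\begin{enumerate}
\item[(a)] Nonzero vectors $u_1,\dots,u_n\in\mathbb R^2$ with distinct directions and sum $0$ are the edge vectors of a convex $n$-gon. Its widths are $\frac12\sum|x(u_i)|$ and $\frac12\sum|y(u_i)|$, and its diameter is $\lfloor n/2\rfloor$.
\item[(b)] The edge vectors, taken counterclockwise, of a lattice $n$-gon in $[0,k]^2$ have distinct directions and sum $0$, and satisfy $\sum|x|\le 2k$ and $\sum|y|\le 2k$.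
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vectors do not all lie on one line, which contains only two directions. Since their sum is $0$, they do not all lie in one closed half-plane either. So concatenating them in order of angle gives a convex $n$-gon. Walking once around it, $x$ rises from its minimum to its maximum and falls back, so $\sum|x(u_i)|$ is twice the width; the same holds for $y$. The graph is an $n$-cycle. (b) is the same walk read backwards.
\end{proof}

We now count short vectors in the plane. There are $4$ primitive vectors of norm $1$. For $j\ge 2$ a primitive vector of norm $j$ has two nonzero coordinates, and those in the open first quadrant are $(a,j-a)$ with $0<a<j$ and $\gcd(a,j)=1$. So for all $j\ge 1$ there are $4\varphi(j)$ primitive vectors of norm $j$, forming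
\[
a_j=2\varphi(j)
\]
axes. Put $A_j=\sum_{i\le j}a_i$ and $S_j=\sum_{i\le j}ia_i=2\sum_{i\le j}i\varphi(i)$. Every integer $m\ge 1$ can be written uniquely as $m=A_{j-1}+t$ with $j\ge 1$ and $1\le t\le a_j$, and we put
\[
M(m)=S_{j-1}+tj .
\]
The function $M$ is strictly increasing.

\begin{lemma}\label{lem:min}
Let $m=A_{j-1}+t$ as above.
\begin{enumerate}
\item[(a)] The norms of $m$ pairwise non-parallel nonzero vectors of $\mathbb Z^2$ add up to at least $M(m)$. In case of equality the vectors are primitive and represent all axes of norm less than $j$ and $t$ axes of norm $j$.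
\item[(b)] The norms of $2m$ nonzero vectors of $\mathbb Z^2$ with distinct directions add up to at least $2M(m)$. In case of equality the vectors are all primitive vectors of norm less than $j$ and $2t$ primitive vectors of norm $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Divide each vector by the greatest common divisor of its coordinates. The norm drops unless the vector was primitive, and the results represent distinct axes in (a) and are distinct primitive vectors in (b). There are $a_i$ axes and $2a_i$ primitive vectors of norm $i$. Hence $M(m)$ is the sum of the $m$ smallest axis norms, and $2M(m)$ is the sum of the $2m$ smallest norms of primitive vectors; a choice attaining either sum contains everything of norm less than $j$ and is completed at norm $j$.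
\end{proof}

A set of vectors or axes is \emph{balanced} if $\sum|x|=\sum|y|$ over it. The set of all axes of a given norm is invariant under exchanging coordinates, hence balanced.

\begin{proof}[Proof of Theorem~\ref{thm:103}]
For $j=1,\dots,7$ we have $a_j=2,2,4,4,8,4,12$. So $A_7=36$ and
\[
S_7=2+4+12+16+40+24+84=182,
\]
and over the $36$ axes of norm at most $7$ we have $\sum|x|=\sum|y|=91$.

\emph{The polygon.} Take the $72$ primitive vectors of norm at most $7$ together with the six primitive vectors
\[
(7,-1),\quad(5,-3),\quad(-5,-3),\quad(-3,-5),\quad(-3,5),\quad(-1,7)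
\]
of norm $8$. The $72$ vectors add up to $0$. The six add up to $(7+5-5-3-3-1,\,-1-3-3-5+5+7)=(0,0)$, and over them $\sum|x|=\sum|y|=24$. Thus we have $78$ distinct primitive vectors, hence $78$ distinct directions, with sum $0$ and $\sum|x|=\sum|y|=182+24=206$. By Lemma~\ref{lem:poly}(a) they bound a lattice $78$-gon with both widths $103$ and diameter $39$. An integral translate of it lies in $[0,103]^2$, so $\delta(2,103)\ge 39$.

\emph{Zonotopes.} Suppose a zonotope of diameter at least $39$ has a translate that is a lattice $(2,103)$-polytope. By Lemma~\ref{lem:zon} it has $39$ pairwise non-parallel nonzero generators of total norm at most $206$. But $39=A_7+3$, so Lemma~\ref{lem:min}(a) gives total norm at least $M(39)=182+3\cdot 8=206$. Equality holds: the generators represent all $36$ axes of norm at most $7$ and three axes of norm $8$. Moreover $\sum|x|$ and $\sum|y|$ are at most $103$ and add up to $206$, so both equal $103$. Hence the three vectors of norm $8$ satisfy $\sum|x|=103-91=12$. A primitive vector of norm $8$ has two odd coordinates, so this sum is a sum of three odd numbers and is odd, a contradiction.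
\end{proof}

The polygon escapes because its edge vectors of norm $8$ need not come in opposite pairs. The zonotope uses three axes of norm $8$, each in both directions; the polygon uses six different axes, each in one direction only, and six odd numbers can add up to $24$.

\section{The plane: all values of $k$}\label{sec:plane}

Put $m_k=\max\{m: M(m)\le 2k\}$. Since $M(2)=2$, we have $m_k\ge 2$. Throughout this section write
\[
m_k=A_{j-1}+t,\qquad 1\le t\le a_j=2\varphi(j).
\]

\begin{proposition}\label{prop:cases}
\begin{enumerate}
\item[(i)] If $M(m_k)<2k$, or $j$ is odd, or $j=2$, or $t$ is even, then $\delta_z(2,k)=\delta(2,k)=m_k$.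
\item[(ii)] Otherwise $M(m_k)=2k$, $j\ge 4$ is even and $t$ is odd, and then:
\begin{enumerate}
\item[(a)] if $t\in\{1,a_j-1\}$, then $\delta_z(2,k)=\delta(2,k)=m_k-1$;
\item[(b)] if $j\equiv 2\ (\mathrm{mod}\ 4)$ and $3\le t\le a_j-3$, then $\delta_z(2,k)=\delta(2,k)=m_k$;
\item[(c)] if $j\equiv 0\ (\mathrm{mod}\ 4)$ and $3\le t\le a_j-3$, then $\delta_z(2,k)=m_k-1$ and $\delta(2,k)=m_k$.
\end{enumerate}
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:plane} from Proposition~\ref{prop:cases}]
The cases of the proposition are exhaustive, because $a_j$ is even. The difference is $0$ except in case (ii)(c), where it is $1$. In that case we have $2k=M(m_k)=S_{j-1}+tj$, that is, $k=\sum_{i<j}i\varphi(i)+tj/2$. The condition $3\le t\le a_j-3$ requires $\varphi(j)\ge 3$; among multiples of $4$ this excludes exactly $j=4$. Conversely, let $k$ be as in \eqref{eq:exceptional}, and put $m=A_{j-1}+t$. Then $M(m)=2k$, so $m_k=m$ because $M$ is strictly increasing, and we are in case (ii)(c). Every $j\ge 8$ divisible by $4$ admits $t=3$, so there are infinitely many such $k$. For $j=8$ we have $\sum_{i<8}i\varphi(i)=91$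 and $t\in\{3,5\}$, which gives $k=103$ and $111$; for $j\ge 12$ we have $k>\sum_{i\le 8}i\varphi(i)=123$.
\end{proof}

For $k=1,2,3$ we have $2k=M(2),M(3),M(4)$ with $j\le 2$, so (i) gives $\delta(2,k)=k+1$, in accordance with the formula in the conjecture for $d=2$.

The rest of this section proves Proposition~\ref{prop:cases}.

\subsection{Upper bound and building blocks}

\emph{Upper bound.} Always $\delta_z(2,k)\le\delta(2,k)\le m_k$. Indeed, a point or a segment has diameter at most $1$. If a lattice polygon in $[0,k]^2$ has diameter $m\ge 2$, it has $n\ge 2m$ edges, of total norm at most $4k$ by Lemma~\ref{lem:poly}(b). So $2M(m)\le 4k$ by Lemma~\ref{lem:min}(b), and $m\le m_k$.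

\emph{Pairs.} To build zonotopes we need balanced sets of axes. For $j\ge 3$ the $2\varphi(j)$ axes of norm $j$ split into $\varphi(j)$ \emph{pairs}
\[
\bigl\{\pm(a,sb),\ \pm(b,sa)\bigr\},\qquad a,b\ge 1,\quad a+b=j,\quad \gcd(a,b)=1,\quad s=\pm1 .
\]
Here $a\ne b$, because $\gcd(a,b)=1$ and $a+b\ge 3$. Over the two axes of a pair $\sum|x|=\sum|y|=j$. Below, $X$ and $Y$ denote the widths of the zonotope being built, so that $X+Y$ is the sum of the norms of its axes, and all that has to be checked is $\max(X,Y)\le k$. By Lemma~\ref{lem:zon}(b) a zonotope with $p\ge 2$ axes has diameter $p$.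

\subsection{Case (i)}
We take all axes of norm less than $j$, which are balanced, and $t$ further axes.

\emph{$t$ even.} If $j\ge 3$, add $t/2$ pairs of norm $j$. If $j\le 2$, then $t=2=a_j$, and we add all axes of norm $j$. Then $X=Y=M(m_k)/2\le k$.

\emph{$j=1$, $t=1$.} This cannot occur, since $m_k\ge 2$.

\emph{$j=2$, $t=1$.} Add $\pm(1,1)$. Then $X=Y=M(m_k)/2\le k$.

\emph{$j\ge 3$ odd, $t$ odd.} Add the axis of $\bigl(\frac{j+1}2,\frac{j-1}2\bigr)$, which is primitive, and $(t-1)/2\le\varphi(j)-1$ pairs not containing it. Then $|X-Y|=1$ and $X+Y=M(m_k)=S_{j-1}+tj$ is odd, since $S_{j-1}$ is even. Hence $X+Y\le 2k-1$ and $\max(X,Y)=\frac12(X+Y+1)\le k$.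

\emph{$j\ge 4$ even, $t$ odd, $M(m_k)<2k$.} Now $M(m_k)$ is even, so $M(m_k)\le 2k-2$. This slack lets us use one slightly longer axis. Add $(t-1)/2$ pairs of norm $j$ and the axis of $\bigl(\frac j2+1,\frac j2\bigr)$, of norm $j+1$. Then $X+Y=M(m_k)+1\le 2k-1$ and $|X-Y|=1$, so $\max(X,Y)\le k$.

These subcases exhaust (i).

\subsection{Case (ii): no slack}
Now $M(m_k)=2k$, $j\ge 4$ is even and $t$ is odd. Taking all axes of norm less than $j$ and $(t-1)/2$ pairs of norm $j$ gives $X=Y=(M(m_k)-j)/2\le k$, so always $\delta_z(2,k)\ge m_k-1$.

\emph{(a)} A single leftover axis cannot be balanced, and here even a non-symmetric polygon has no other choice. Suppose a lattice polygon in $[0,k]^2$ has diameter $m_k$. It has at least $2m_k$ edges, of total norm at most $4k=2M(m_k)$. By Lemma~\ref{lem:min}(b) it has exactly $2m_k$ edges, namely all primitive vectors of norm less than $j$ and a set $R$ of $2t$ primitive vectors of norm $j$. Since $\sum|x|$ and $\sum|y|$ over all edges are at most $2k$ and add up to $4k$, both equal $2k$. The vectors of norm less than $j$ have sum $0$ and are balanced. Hence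
\[
\sum_{v\in R}v=0,\qquad \sum_{v\in R}\bigl(|x(v)|-|y(v)|\bigr)=0 .
\]
If $t=1$, then $R=\{v,-v\}$. If $t=a_j-1$, the complement of $R$ among the $2a_j$ primitive vectors of norm $j$ has two elements and satisfies the same two equations, so it is of the form $\{v,-v\}$. In both cases $|x(v)|=|y(v)|$, which is impossible for a primitive vector of norm $j\ge 3$. So $\delta(2,k)\le m_k-1$.

For (b) and (c) write $j=2h$. The axes of norm $j$ are
\[
(i,s):=\pm\bigl(h+i,\ s(h-i)\bigr),\qquad |i|<h,\quad i\not\equiv h\ (\mathrm{mod}\ 2),\quad\gcd(i,h)=1,\quad s=\pm1,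
\]
because $\gcd(h+i,h-i)=\gcd(h+i,2h)=1$ if and only if $h+i$ is odd and $\gcd(i,h)=1$. The pairs are $\{(i,s),(-i,s)\}$. On the axis $(i,s)$ we have $|x|-|y|=2i$, so a set of axes of norm $j$ is balanced if and only if its values $i$ add up to $0$.

\emph{(b)} Here $h$ is odd, so all $i$ are even, and $t$ of them can add up to $0$ although $t$ is odd. Since $a_j\ge 6$, we have $\varphi(h)=\varphi(2h)\ge 3$, so $h\ge 5$ and $i=\pm2,\pm4$ are admissible. Take all axes of norm less than $j$, the three axes $(2,+),(2,-),(-4,+)$, which are balanced because $2+2-4=0$, and $(t-3)/2\le\varphi(j)-3$ of the pairs other than the three pairs containing them. Then $X=Y=M(m_k)/2=k$, so $\delta_z(2,k)=m_k$.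

\emph{(c)} Here $h\ge 4$ is even and all $i$ are odd. If $\delta_z(2,k)\ge m_k$, then Lemma~\ref{lem:zon} gives $m_k$ pairwise non-parallel nonzero generators of total norm at most $2k=M(m_k)$. By Lemma~\ref{lem:min}(a) they represent all axes of norm less than $j$ and $t$ axes of norm $j$. Moreover $\sum|x|=\sum|y|=k$, since both are at most $k$ and add up to $2k$. Therefore the $t$ axes of norm $j$ are balanced, and their values $i$ add up to $0$. But a sum of an odd number $t$ of odd numbers is odd. So $\delta_z(2,k)=m_k-1$.

For the polygon, the six vectors of Section~\ref{sec:103} generalize to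
\[
Q_h=\bigl\{(2h-1,-1),\,(h+1,1-h),\,(-h-1,1-h),\,(1-h,-1-h),\,(1-h,h+1),\,(-1,2h-1)\bigr\}.
\]
They lie on the axes $(h-1,-),(1,-),(1,+),(-1,+),(-1,-),(1-h,-)$, in this order. These are the six different axes of the three pairs $\{(\pm(h-1),-)\}$, $\{(\pm1,-)\}$, $\{(\pm1,+)\}$, which are distinct since $h-1\ge 3$. The $x$-coordinates add up to $(2h-1)+(h+1)-(h+1)-(h-1)-(h-1)-1=0$ and the $y$-coordinates to $-1-(h-1)-(h-1)-(h+1)+(h+1)+(2h-1)=0$. Finally
\[
\sum_{Q_h}|x|=(2h-1)+2(h+1)+2(h-1)+1=6h,\qquad \sum_{Q_h}|y|=12h-6h=6h .
\]
Take all $2A_{j-1}$ primitive vectors of norm less than $j$, the set $Q_h$, and all four vectors $\pm(a,sb),\pm(b,sa)$ of each of $(t-3)/2\le\varphi(j)-3$ other pairs. This gives $2A_{j-1}+6+2(t-3)=2m_k$ distinct primitive vectors with sum $0$. Each of the $(t-3)/2$ pairs contributes $2j=4h$ to $\sum|x|$ and to $\sum|y|$, so over all vectors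
\[
\sum|x|=\sum|y|=S_{j-1}+6h+2h(t-3)=S_{j-1}+tj=M(m_k)=2k .
\]
By Lemma~\ref{lem:poly}(a) they bound a lattice $2m_k$-gon with both widths $k$ and diameter $m_k$. This proves Proposition~\ref{prop:cases}. \qed

\section{Higher dimensions: why tetrahedra beat segments}\label{sec:idea}

From now on $d\ge 3$. Suppose a zonotope already uses all axes of norm at most $r$. Every further unit of diameter requires another axis, and so costs more than $r$ from the budget $dk$ for the sum of the widths. Lemma~\ref{lem:zupper} will make this exchange rate precise: from this point on, zonotopes pay at least $r$ per unit of diameter. We look for Minkowski summands with a better rate.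

Consider a sum $P=\sum_\Sigma\Sigma$ of polytopes of which no two have parallel edges. Every vertex of $P$ is a sum of vertices of the summands, and each step of an edge path on $P$ changes the vertex of exactly one summand. So the length of a path is the sum, over all summands, of the number of these changes. A summand costs the sum of its widths, and it earns the number of changes that every path between two chosen vertices is forced to make in it. The two chosen vertices will be those that maximize two opposite directions, close to $e_3$ and $-e_3$. Since the edges of a new summand must not be parallel to the generators already used, we want their norms to exceed $r$ slightly.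

Now take four alternate vertices of the cube $[-1,1]^3$ (Figure~\ref{fig:tet}):
\[
A=(1,1,1),\quad B=(-1,-1,1),\quad C=(1,-1,-1),\quad D=(-1,1,-1).
\]
All six edges have norm $4$ and the widths add up to $6$. Scaled so that the edges have norm $r$, the tetrahedron costs $\frac32r$. What does it earn? Let the objective direction move along a half circle $z=\cos\theta\,e_3+\sin\theta\,b$, $0\le\theta\le\pi$, with a generic unit vector $b\perp e_3$. At the start $A$ and $B$ tie, at the end $C$ and $D$ tie. For $0<\theta<\pi$ the one of $A,B$ with larger $b\cdot X$ is ahead of the other, and likewise for $C,D$; the maximizer is first this top vertex and later this bottom vertex. This alone is one change. But let us break the ties, by raising $A$ or $B$ a little along $e_3$, and likewise lowering $C$ or $D$. If the raised top vertex is the wrong one for $b$, the maximum starts there and soon moves to the other top vertex, an extra change; the same happens at the bottom. Of the four ways to break the two ties, half give an extra change at the top and half give one at the bottom. If all four are used equally often, the average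 is
\[
1+\tfrac12+\tfrac12=2\quad\text{changes, at the cost of about}\quad\tfrac32\,r .
\]
This beats segments by a factor of about $\frac43$. In the plane there is no such effect: a triangle with edges of norm at least $r$ also costs at least $\frac32r$, but the two ways around a polygon use its three edges once in total, which is $\frac32$ on average.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray,thin] (1.85,1.70)--(-0.75,1.70)--(-1.85,0.90)--(0.75,0.90)--cycle;
\draw[gray,thin] (1.85,-0.90)--(-0.75,-0.90)--(-1.85,-1.70)--(0.75,-1.70)--cycle;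
\draw[gray,thin] (1.85,1.70)--(1.85,-0.90);
\draw[gray,thin] (-0.75,1.70)--(-0.75,-0.90);
\draw[gray,thin] (-1.85,0.90)--(-1.85,-1.70);
\draw[gray,thin] (0.75,0.90)--(0.75,-1.70);
\draw[very thick] (1.85,1.70)--(-1.85,0.90);
\draw[very thick] (0.75,-1.70)--(-0.75,-0.90);
\draw[very thick] (1.85,1.70)--(0.75,-1.70);
\draw[very thick,dashed] (1.85,1.70)--(-0.75,-0.90);
\draw[very thick] (-1.85,0.90)--(0.75,-1.70);
\draw[very thick] (-1.85,0.90)--(-0.75,-0.90);
\node[above right] at (1.85,1.70) {$A$};
\node[left] at (-1.85,0.90) {$B$};
\node[below right] at (0.75,-1.70) {$C$};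
\node[below] at (-0.80,-0.93) {$D$};
\draw[->] (3.1,-0.4)--(3.1,0.9) node[right] {$e_3$};
\end{tikzpicture}
\caption{Four alternate vertices of the cube $[-1,1]^3$. The six edges of the tetrahedron are face diagonals, of $\ell_1$-norm $4$, and its three coordinate widths are $2$; the edge $AD$ is at the back. In direction $e_3$ the vertices $A,B$ tie for the maximum, and in direction $-e_3$ the vertices $C,D$ tie. Slightly raising $A$ or $B$, and slightly lowering $C$ or $D$, gives four variants.}\label{fig:tet}
\end{figure}

To make a proof of this we must deal with four difficulties.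
\begin{enumerate}
\item \emph{The path is chosen by an adversary}, and it need not follow a half circle. The remedy is to use far fewer tetrahedra than segments. A zonotope with all axes of norm at most $r$ is stiff: a path that strays from every half circle crosses a positive proportion of its hyperplanes more than once, which costs more than the tetrahedra could ever earn (Section~\ref{sec:rigid}).
\item \emph{The adversary chooses $b$}, for instance orthogonal to the edge $A-B$. We use $2d$ slightly different shapes, such that any $b$ is bad for only a few of them (Section~\ref{sec:shapes}).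
\item \emph{We need many lattice tetrahedra, about $\kappa r^d$ of each type with a small constant $\kappa$, with primitive and pairwise non-parallel edges.} We perturb the vertices within the lattice and count (Section~\ref{sec:copies}).
\item \emph{The tetrahedra widen $P$ unequally in the coordinates.} We compensate by weighting the norm that selects the segments; the loss is of second order in $\kappa$ (Section~\ref{sec:final}).
\end{enumerate}
These remedies leave us with slightly worse but sufficient numbers: each tetrahedron costs less than $\frac{13}8r$ and earns at least $\frac74=\frac{14}8$ on average.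

\section{Counting primitive vectors}\label{sec:count}

Fix $d\ge 3$. Constants in $O(\cdot)$ may depend on $d$ and on the parameters fixed in Sections~\ref{sec:shapes}--\ref{sec:final}, but not on $r$ or $k$. In this section and the next they depend only on $d$.

For a convex set $\mathcal K$ in a ball of radius $R\ge 1$, for $\ell>0$ and $p\in\mathbb R^d$,
\begin{equation}\label{eq:count}
\#\bigl(\mathcal K\cap(p+\ell\mathbb Z^d)\bigr)=\ell^{-d}\,\mathrm{vol}\,\mathcal K+O\bigl(1+(R/\ell)^{d-1}\bigr).
\end{equation}
This is standard. Scale to $\ell=1$, which turns $R$ into $R/\ell$, and surround each counted point by a unit cube. The union of the cubes differs from $\mathcal K$ only within distance $\sqrt d$ of the boundary of $\mathcal K$. The part of this neighborhood outside $\mathcal K$ has volume $O(1+(R/\ell)^{d-1})$, by the Steiner formula and the monotonicity of its coefficients; the part inside has volume at most $\sqrt d$ times the surface area of $\mathcal K$.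

Suppose the ball is centered at $0$. A nonzero integer vector in it has coordinates with greatest common divisor at most $R$. So by inversion with the M\"obius function $\mu$ the number of primitive vectors in $\mathcal K$ is
\[
\sum_{m\le R}\mu(m)\,\#\bigl((\mathcal K\setminus\{0\})\cap m\mathbb Z^d\bigr)
=\sum_{m\le R}\mu(m)\Bigl(\frac{\mathrm{vol}\,\mathcal K}{m^d}+O\Bigl(1+\frac{R^{d-1}}{m^{d-1}}\Bigr)\Bigr).
\]
Replacing $\sum_{m\le R}\mu(m)m^{-d}$ by $1/\zeta(d)$ changes the result by $O(R^d\cdot R^{1-d})=O(R)$. The error terms add up to $O(R)+O\bigl(R^{d-1}\sum_m m^{1-d}\bigr)$, and the series converges because $d\ge 3$. Hence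
\begin{equation}\label{eq:prim}
\#\{\text{primitive }v\in\mathcal K\}=\frac{\mathrm{vol}\,\mathcal K}{\zeta(d)}+O(R^{d-1}).
\end{equation}

For $\lambda\in[\frac12,2]^d$ let $V_\lambda(r)$ contain one representative of each axis $\pm v$ with $\sum_i\lambda_i|v_i|\le r$. Put
\[
\Lambda=\prod_i\lambda_i,\qquad c_0=\frac{2^{d-1}}{d!\,\zeta(d)} .
\]

\begin{lemma}\label{lem:V}
Uniformly in $\lambda\in[\frac12,2]^d$, as $r\to\infty$,
\begin{equation}\label{eq:V}
|V_\lambda(r)|=\frac{c_0r^d}{\Lambda}+O(r^{d-1}),\qquad
\sum_{v\in V_\lambda(r)}|v_i|=\frac{c_0r^{d+1}}{(d+1)\lambda_i\Lambda}+O(r^d).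
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal K=\{x:\sum\lambda_i|x_i|\le r\}$. It lies in the ball of radius $2r$ and has volume $2^dr^d/(d!\,\Lambda)$. Half of \eqref{eq:prim} is the first formula. For the second, an axis with $|v_i|>s\ge 0$ has exactly one member with $v_i>s$. Applying \eqref{eq:prim} to the convex sets $\mathcal K\cap\{x_i>s\}$, $0\le s\le 2r$, we get
\[
\sum_{v\in V_\lambda(r)}|v_i|=\int_0^{2r}\#\{v\in V_\lambda(r):|v_i|>s\}\,ds=\frac1{\zeta(d)}\int_{\mathcal K,\,x_i>0}x_i\,dx+O(r^d).
\]
Substituting $u_l=\lambda_lx_l$, the integral on the right is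
\[
\frac1{2\lambda_i\Lambda}\int_{\|u\|_1\le r}|u_i|\,du=\frac1{2d\lambda_i\Lambda}\int_{\|u\|_1\le r}\|u\|_1\,du=\frac1{2d\lambda_i\Lambda}\cdot\frac{2^d}{d!}\cdot\frac{d\,r^{d+1}}{d+1}. \qedhere
\]
\end{proof}

Let $\mathbf 1=(1,\dots,1)$, $n(r)=|V_{\mathbf 1}(r)|$ and $S(r)=\sum_{v\in V_{\mathbf 1}(r)}\|v\|_1$. The exchange rate for zonotopes is the following bound.

\begin{lemma}\label{lem:zupper}
For all $k\ge 1$ and $r>0$,
\[
\delta_z(d,k)\le n(r)+\frac{dk-S(r)}r .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:zon} a zonotope of diameter $m$ with a translate that is a lattice $(d,k)$-polytope has $m$ pairwise non-parallel nonzero generators of total norm at most $dk$. Dividing each by the greatest common divisor of its coordinates, we get representatives of $m$ distinct axes, of total norm at most $dk$. Let $p$ of them have norm greater than $r$, and let $q$ axes of norm at most $r$ be missing. Then $m=n(r)+p-q$ and $dk\ge S(r)-rq+rp$.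
\end{proof}

\section{Rigidity of paths in a large zonotope}\label{sec:rigid}

A path on a polytope will be turned into a curve of objective directions on the unit sphere $S^{d-1}$. For a continuous curve $y:[0,1]\to S^{d-1}$ and a vector $v$ let $f(v)$ be the number of sign changes of $v\cdot y$: the largest $N$ for which there are $N+1$ increasing times at which $v\cdot y$ is nonzero with alternating signs (and $f(v)=\infty$ if there is no largest $N$). If $y$ goes from $c$ to $-c$ and $v\cdot c\neq0$, then $f(v)\ge 1$. On a half great circle from $c$ to $-c$ we have $f(v)=1$. The next lemma is an approximate converse: if $f(v)=1$ for almost all short $v$, the curve comes close to every point of some half circle.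

\begin{lemma}\label{lem:rigid}
For every $\tau\in(0,1)$ there are $\rho>0$ and $R_0$ such that the following holds for all $r\ge R_0$, $\lambda\in[\frac12,2]^d$ and $V=V_\lambda(r)$. Let $c\in S^{d-1}$ be orthogonal to no $v\in V$, let $y$ be a continuous curve on $S^{d-1}$ from $c$ to $-c$, and suppose that $\sum_{v\in V}f(v)\le(1+\rho)|V|$. Then there is a unit vector $b\perp c$ such that for every $z=\cos\theta\,c+\sin\theta\,b$ with $0\le\theta\le\pi$ some $t$ satisfies $|y(t)-z|\le\tau$.
\end{lemma}

\begin{proof}
Choose $t^*$ with $c\cdot y(t^*)=0$ and let $b=y(t^*)$. Since $f(-v)=f(v)$, we may choose the representatives $v\in V$ so that $v\cdot c>0$.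

\emph{Many sign changes off the half circle.} Let $t<t^*$ and $v\cdot y(t)<0<v\cdot b$. Then $v\cdot y$ has signs $+,-,+,-$ at the times $0,t,t^*,1$, so $f(v)\ge 3$. Let $t>t^*$ and $v\cdot b<0<v\cdot y(t)$. Then the signs at $0,t^*,t,1$ are $+,-,+,-$, and again $f(v)\ge 3$. As $f\ge 1$ always, the hypothesis shows that for each fixed $t$
\begin{equation}\label{eq:fewbad}
\text{at most }\rho|V|/2\text{ vectors }v\in V\text{ are of this kind.}
\end{equation}

\emph{A volume bound.} For orthonormal $(c,b)$ and a unit vector $y$ let $m(c,b,y)$ be the volume of
\[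
\{x:\|x\|_1\le\tfrac12,\ x\cdot c>0,\ x\cdot b>0,\ x\cdot y<0\}.
\]
It depends continuously on $(c,b,y)$. It vanishes if and only if no $x$ satisfies the three strict inequalities. By Gordan's theorem (either some $x$ has positive inner product with all of finitely many given vectors, or these vectors have a vanishing linear combination with nonnegative coefficients, not all zero) this happens if and only if $\alpha c+\beta b=\gamma y$ for some $\alpha,\beta,\gamma\ge 0$, not all zero. Since $c,b$ are independent, $\gamma>0$. So $m(c,b,y)=0$ exactly when $y$ lies on the closed quarter circle from $c$ to $b$, which we call $\mathrm{Arc}(c,b)$. By compactness there is $\omega>0$, depending only on $d$ and $\tau$, such that $m(c,b,y)\ge\omega$ whenever $\mathrm{dist}(y,\mathrm{Arc}(c,b))\ge\tau/3$.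

\emph{The curve stays near the two arcs.} Let $t<t^*$ and suppose $\mathrm{dist}(y(t),\mathrm{Arc}(c,b))\ge\tau/3$. The vectors counted in \eqref{eq:fewbad} are all primitive $v$ with $\sum\lambda_i|v_i|\le r$, $v\cdot c>0$, $v\cdot b>0$, $v\cdot y(t)<0$. These conditions describe a convex set, and since $\lambda_i\le 2$ it contains the corresponding part of $\{\|x\|_1\le r/2\}$, of volume at least $\omega r^d$. By \eqref{eq:prim} there are at least $\omega r^d/(2\zeta(d))$ such $v$ once $r$ is large, uniformly in all other data. As $|V|=O(r^d)$, this contradicts \eqref{eq:fewbad} if $\rho$ was chosen small enough, depending only on $d$ and $\tau$. For $t>t^*$ the set $\{x\cdot c>0,\ x\cdot b<0,\ x\cdot y>0\}$ is the negative of $\{x\cdot(-c)>0,\ x\cdot b>0,\ x\cdot y<0\}$, so the same argument applies with $\mathrm{Arc}(-c,b)$. Hence $y(t)$ is within $\tau/3$ of $\mathrm{Arc}(c,b)$ for $t\le t^*$, and within $\tau/3$ of $\mathrm{Arc}(-c,b)$ for $t\ge t^*$.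

\emph{Every point of the half circle is approached.} Let $0\le\theta\le\pi$. The angle between $c$ and $y(t)$ is continuous in $t$ and goes from $0$ to $\frac\pi2$ on $[0,t^*]$ and from $\frac\pi2$ to $\pi$ on $[t^*,1]$. So it equals $\theta$ for some $t$, with $t\le t^*$ if $\theta\le\frac\pi2$ and $t\ge t^*$ otherwise. Let $z'$ be a point of the relevant arc with $|z'-y(t)|\le\tau/3$. The angle between two unit vectors is at most $\frac\pi2$ times their distance, so the angle between $c$ and $z'$ differs from $\theta$ by at most $\frac\pi2\cdot\frac\tau3$. Since $z'$ and $z$ lie on the same half circle starting at $c$, also $|z'-z|\le\frac\pi2\cdot\frac\tau3$. Therefore $|y(t)-z|\le\frac\tau3\bigl(1+\frac\pi2\bigr)<\tau$.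
\end{proof}

\section{Tetrahedral shapes}\label{sec:shapes}

Put $e=e_3$, $H=e^\perp$ and $\epsilon=\frac1{200}$. We replace the top edge direction $e_1+e_2$ and the bottom edge direction $e_1-e_2$ of Section~\ref{sec:idea} by $2d$ nearby directions each. Choose $g_1,\dots,g_{2d},h_1,\dots,h_{2d}\in H$ with
\[
\|g_j-(e_1+e_2)\|_1\le\epsilon,\qquad\|h_j-(e_1-e_2)\|_1\le\epsilon,
\]
such that any $d-1$ of these $4d$ vectors are linearly independent. Since $\dim H=d-1$, the last condition excludes only the zero sets of finitely many nonzero polynomials, so such a choice exists. By the independence no unit $b\in H$ is orthogonal to $d-1$ of the $4d$ vectors. So the $(d-1)$-st smallest of the numbers $|b\cdot g_j|,|b\cdot h_j|$ is a positive continuous function of $b$. Let $\gamma>0$ be its minimum; thus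
\begin{equation}\label{eq:gamma}
\text{for every unit }b\in H\text{ at most }d-2\text{ of the }4d\text{ numbers }|b\cdot g_j|,|b\cdot h_j|\text{ are less than }\gamma .
\end{equation}
Note that $|g_j|,|h_j|\le\sqrt2+\epsilon\le\frac32$. Put $\eta=\min(\epsilon,\gamma/8)$. For $1\le j\le 2d$ and signs $\alpha,\beta\in\{1,-1\}$ let $T_{j\alpha\beta}$ be the tetrahedron with vertices
\begin{align*}
A&=(1+\alpha\eta)e+g_j,& B&=(1-\alpha\eta)e-g_j,\\
C&=(-1+\beta\eta)e+h_j,& D&=(-1-\beta\eta)e-h_j .
\end{align*}
There are $8d$ \emph{types} $(j,\alpha,\beta)$. We call $A,B$ the top vertices and $C,D$ the bottom vertices. In direction $e$ the winner is $A$ if $\alpha=1$ and $B$ if $\alpha=-1$; in direction $-e$ it is $D$ if $\beta=1$ and $C$ if $\beta=-1$.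

\begin{lemma}\label{lem:shape}
Let $T=T_{j\alpha\beta}$.
\begin{enumerate}
\item[(a)] Every edge of $T$ has norm at least $4-4\epsilon$.
\item[(b)] The coordinate widths of $T$ add up to at most $6+6\epsilon$.
\item[(c)] If each vertex of $T$ is moved by at most $\epsilon/8$, the four resulting points are affinely independent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $A-B=2\alpha\eta e+2g_j$, of norm at least $2(2-\epsilon)$, and similarly for $C-D$. The other four edges have $e$-component at least $2-2\eta\ge 2-2\epsilon$ in absolute value and $H$-component $\pm(g_j\pm h_j)$. As $g_j+h_j$ and $g_j-h_j$ differ from $2e_1$ and $2e_2$ by at most $2\epsilon$ in norm, the $H$-component has norm at least $2-2\epsilon$.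

(b) The width in coordinate $3$ is at most $2+2\eta\le 2+2\epsilon$. In a coordinate $l\ne 3$ it is
\[
2\max(|g_{j,l}|,|h_{j,l}|)\le 2\bigl([l\in\{1,2\}]+|(g_j-e_1-e_2)_l|+|(h_j-e_1+e_2)_l|\bigr),
\]
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise; these bounds add up to at most $4+4\epsilon$.

(c) In the coordinates $1,2,3$ the vectors $A-B$, $C-D$, $A-C$ are entrywise within $2\epsilon$ of $(2,2,0)$, $(2,-2,0)$, $(0,2,2)$, and moving the vertices changes them by at most $\epsilon/4$. The total deviation is less than $3\epsilon<0.05$. The determinant of the three rows $(2,2,0)$, $(2,-2,0)$, $(0,2,2)$ is $-16$. It is a sum of six signed products of three entries, each of absolute value at most $2$, so changes of the entries by at most $0.05$ alter it by at most $6(2.05^3-2^3)<4$. Hence the three vectors remain independent.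
\end{proof}

\begin{definition}\label{def:visited}
Let $b\in H$ be a unit vector. A vertex $X$ of $T_{j\alpha\beta}$ is \emph{visited for $b$} if there is $z=\cos\theta\,e+\sin\theta\,b$ with $0\le\theta\le\pi$ such that $z\cdot X\ge z\cdot X'+\eta$ for every other vertex $X'$. Let $p_{j\alpha\beta}(b)$ be the number of visited vertices.
\end{definition}

\begin{lemma}\label{lem:visited}
For every unit vector $b\in H$ we have $\sum_{j,\alpha,\beta}\bigl(p_{j\alpha\beta}(b)-1\bigr)\ge 14d$.
\end{lemma}

\begin{proof}
At $z=e$ the winner among $A,B$ is ahead of the other by $2\eta$, and of $C,D$ by at least $2$. The same holds at $z=-e$ with the roles of top and bottom exchanged. So one top and one bottom vertex are always visited, and $p_{j\alpha\beta}(b)\ge 2$.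

Write $a=b\cdot g_j$ and $h=b\cdot h_j$, so $|a|,|h|\le\frac32$. Choose $\theta\in(0,\frac\pi2)$ with $\tan\theta=\frac14$; then $\cos\theta>0.97$.

\emph{Top.} Suppose $|a|\ge\gamma$ and $\alpha a<0$. Put $z=\cos\theta\,e+\sin\theta\,b=\cos\theta\,(e+\frac14b)$. Then
\[
z\cdot A=\cos\theta\,\bigl(1+\alpha\eta+\tfrac a4\bigr),\qquad z\cdot B=\cos\theta\,\bigl(1-\alpha\eta-\tfrac a4\bigr).
\]
As $\alpha a<0$, the top vertex that loses at $e$ has the value $\cos\theta\,(1-\eta+\frac{|a|}4)$, and the other top vertex has $\cos\theta\,(1+\eta-\frac{|a|}4)$. The difference is $2\cos\theta\,(\frac{|a|}4-\eta)\ge 2\cos\theta\,(2\eta-\eta)\ge\eta$, because $|a|\ge\gamma\ge 8\eta$. On $C$ and $D$ the value is at most $\cos\theta\,(-1+\eta+\frac38)$, which is smaller by at least $\cos\theta\,(2-2\eta-\frac38)\ge\eta$. So the second top vertex is also visited.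

\emph{Bottom.} Suppose $|h|\ge\gamma$ and $\beta h>0$. Put $z=-\cos\theta\,e+\sin\theta\,b$. Then
\[
z\cdot C=\cos\theta\,\bigl(1-\beta\eta+\tfrac h4\bigr),\qquad z\cdot D=\cos\theta\,\bigl(1+\beta\eta-\tfrac h4\bigr).
\]
As $\beta h>0$, the bottom vertex that loses at $-e$ has the value $\cos\theta\,(1-\eta+\frac{|h|}4)$, which exceeds the value at the other bottom vertex by $2\cos\theta\,(\frac{|h|}4-\eta)\ge\eta$. On $A$ and $B$ the value is at most $\cos\theta\,(-1+\eta+\frac38)$, again smaller by at least $\eta$. So the second bottom vertex is also visited.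

For each $j$ with $|b\cdot g_j|\ge\gamma$, exactly two of the four sign choices satisfy $\alpha a<0$, and for each $j$ with $|b\cdot h_j|\ge\gamma$, exactly two satisfy $\beta h>0$. By \eqref{eq:gamma} at least $4d-(d-2)$ of the $4d$ numbers are at least $\gamma$. Hence the sum is at least $8d+2\bigl(4d-(d-2)\bigr)=14d+4$.
\end{proof}

\section{Lattice tetrahedra with primitive edges}\label{sec:copies}

Put
\[
\sigma=\frac{1+3\epsilon}{4-4\epsilon},\qquad \zeta_0=\min\Bigl(\frac\epsilon{2d},\frac{\sigma\eta}8\Bigr),\qquad\tau=\frac{\sigma\eta}8 .
\]
The factor $\sigma r$ scales the edges of our shapes to norm slightly above $r$. A \emph{lattice copy} of type $(j,\alpha,\beta)$ at scale $r$ is a tetrahedron with integral vertices within Euclidean distance $\zeta_0r$ of the corresponding points $\sigma rA,\sigma rB,\sigma rC,\sigma rD$.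

\begin{lemma}\label{lem:copy}
Every lattice copy at scale $r$ of a type $(j,\alpha,\beta)$ has the following properties.
\begin{enumerate}
\item[(a)] It is non-degenerate. Its edges have norm at least $(1+\epsilon)r$ and Euclidean length at most $2r$.
\item[(b)] Its coordinate widths add up to less than $\frac{13}8r$.
\item[(c)] If a vertex $X$ of $T_{j\alpha\beta}$ is visited for $b$, and $z$ is as in Definition~\ref{def:visited}, then for every unit vector $y$ with $|y-z|\le\tau$ the vertex of the copy corresponding to $X$ is the unique maximizer of $y$ on the copy.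
\end{enumerate}
\end{lemma}

\begin{proof}
(a) After division by $\sigma r$ the vertices are within $\zeta_0/\sigma\le\eta/8\le\epsilon/8$ of those of $T_{j\alpha\beta}$, so Lemma~\ref{lem:shape}(c) applies. By Lemma~\ref{lem:shape}(a) the edges have norm at least $(1+3\epsilon-2\sqrt d\,\zeta_0)r\ge(1+\epsilon)r$. All vertices of $T_{j\alpha\beta}$ have length at most $1+\eta+\sqrt2+\epsilon<2.5$, so the edges of the copy have length at most $(5\sigma+2\zeta_0)r<2r$, where $\sigma<0.256$.

(b) By Lemma~\ref{lem:shape}(b) the sum of the widths is at most $\bigl(\sigma(6+6\epsilon)+2d\zeta_0\bigr)r\le(0.256\cdot6.03+0.005)r<1.55\,r$.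

(c) Let $\hat X,\hat X'$ be the vertices of the copy corresponding to $X$ and another vertex $X'$. Since $\sigma|X-X'|\le 5\sigma<2$,
\[
y\cdot(\hat X-\hat X')\ge\sigma r\,z\cdot(X-X')-\sigma r|y-z||X-X'|-2\zeta_0r\ge(\sigma\eta-2\tau-2\zeta_0)r\ge\tfrac12\sigma\eta r>0. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:many}
There are $\kappa_0>0$ and $R_1$ such that for $r\ge R_1$ and every integer $0\le N\le\kappa_0r^d$ one can choose $N$ lattice copies of each of the $8d$ types so that all edge vectors of all $8dN$ tetrahedra are primitive and pairwise non-parallel.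
\end{lemma}

\begin{proof}
We choose the vertices from many candidates and show that a positive proportion of the choices has primitive edges. The prime $2$ is the most frequent cause of non-primitive edges; we exclude it by prescribing the vertices modulo $2$. For a given type, fix $A'\in2\mathbb Z^d$ within $\sqrt d\le\zeta_0r$ of $\sigma rA$, and let $B',C',D'$ range over the points of
\[
2\mathbb Z^d+e_1,\qquad 2\mathbb Z^d+e_2,\qquad 2\mathbb Z^d+e_1+e_2
\]
within $\zeta_0r$ of $\sigma rB,\sigma rC,\sigma rD$, respectively. By \eqref{eq:count} each ranges over $N_0(1+o(1))$ points, where $N_0=\mathrm{vol}(\mathbb B)(\zeta_0r/2)^d$ and $\mathbb B$ is the unit ball.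

\emph{At least half of the triples have primitive edges.} All edge vectors of $A'B'C'D'$ are nonzero modulo $2$. Hence a non-primitive edge vector is divisible by an odd prime $p$, and $p\le 2r$ since its length is at most $2r$. If one endpoint of the edge is fixed, the other lies in a coset of $2p\mathbb Z^d$ and in a ball of radius $\zeta_0r$. By \eqref{eq:count} this leaves at most $N_0p^{-d}+O\bigl(1+(r/p)^{d-1}\bigr)$ points. We sum over odd primes $p\le 2r$. The error terms give $O(r+r^{d-1})=o(N_0)$, since $\sum_pp^{-(d-1)}$ converges for $d\ge 3$. By convexity $n^{-3}\le\frac12\int_{n-1}^{n+1}x^{-3}dx$, so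
\[
\sum_{p\ge 3}p^{-d}\le\sum_{n\ge3\text{ odd}}n^{-3}\le\frac1{27}+\frac12\int_4^\infty x^{-3}\,dx=\frac1{27}+\frac1{64}<0.053 .
\]
So for large $r$ the second endpoint has at most $0.06N_0$ bad positions. Over the six edges, at most $6\cdot0.06\,(1+o(1))N_0^3$ triples $(B',C',D')$ have a non-primitive edge, and at least $N_0^3/2$ triples are good.

\emph{Avoiding parallel edges.} Given a vector $w$ and two of the four vertices, at most $(1.1N_0)^2$ triples have the difference of these two vertices equal to $w$, because one of $B',C',D'$ is then determined by the rest. Choose the tetrahedra one at a time. At each stage at most $6\cdot 8dN=48dN$ edges have been used, and a new primitive edge is parallel to one of them only if it is equal to it up to sign. This excludes at most $48dN\cdot2\cdot6\cdot1.21\,N_0^2\le700dN\,N_0^2$ triples, fewer than $N_0^3/2$ if $N<N_0/(1400d)$. Since $N_0$ is a constant times $r^d$, this holds for $N\le\kappa_0r^d$ with a suitable $\kappa_0>0$. The edges of a single tetrahedron are pairwise non-parallel because it is non-degenerate.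
\end{proof}

\section{The polytope and the proof of Theorem \ref{thm:high}}\label{sec:final}

\subsection{Construction}
Let $\rho$ be the number given by Lemma~\ref{lem:rigid} for $\tau/2$ in place of $\tau$. Let
\[
C_1=\frac{13d(d+1)}{c_0},\qquad C_2=c_0C_1^2+d\Bigl(\frac{c_0}{d+1}+13\Bigr).
\]
We fix $\kappa>0$ so small that $\kappa\le\min(\kappa_0,1)$, $C_1\kappa\le\frac12$, $14d\kappa\le\rho c_0/2$, $C_2\kappa\le d/2$, and that the numbers $\lambda_i$ below satisfy $\frac12\le\lambda_i\le2$ and $\lambda_i\ge(1+\frac\epsilon2)^{-1}$. After $\kappa$ has been fixed, $r$ is taken large.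

Let $N=\lfloor\kappa r^d\rfloor$ and let $\mathcal T$ be a set of $8dN$ tetrahedra as in Lemma~\ref{lem:many}. Let $W_i$ be the sum of their widths in coordinate $i$, and $\overline W=\frac1d\sum_iW_i$. By Lemma~\ref{lem:copy}(b)
\begin{equation}\label{eq:W}
\sum_iW_i\le 8dN\cdot\tfrac{13}8r\le13d\kappa r^{d+1},\qquad\overline W\le13\kappa r^{d+1}.
\end{equation}
We choose the weights $\lambda$ so that the zonotope is narrower in exactly those coordinates in which the tetrahedra are wide. Put
\[
w=\frac{c_0}{d+1}r^{d+1},\qquad q_i=\frac{W_i-\overline W}w,\qquad\Lambda=\prod_i(1-q_i)^{-1/(d+1)},\qquad\lambda_i=\frac1{\Lambda(1-q_i)} .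
\]
Then $\sum q_i=0$, and $|q_i|\le C_1\kappa\le\frac12$ by \eqref{eq:W}. Further $\prod\lambda_i=\Lambda^{-d}\Lambda^{d+1}=\Lambda$, as the notation requires, and $\frac1{\lambda_i\Lambda}=1-q_i$. As $\kappa\to0$, all $\lambda_i$ tend to $1$ uniformly in $r$, so the conditions on $\lambda_i$ can be met. The inequality $\ln(1-q)\ge-q-q^2$ for $|q|\le\frac12$ gives
\begin{equation}\label{eq:Lambda}
\frac1\Lambda\ge\exp\Bigl(-\frac1{d+1}\sum_iq_i^2\Bigr)\ge1-C_1^2\kappa^2 .
\end{equation}
There is no term linear in $\kappa$, because $\sum q_i=0$; so the reshaping loses only a proportion $O(\kappa^2)$ of the segments.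

Let $V=V_\lambda(r)$ and
\[
P=\sum_{v\in V}[0,v]+\sum_{T\in\mathcal T}T .
\]
This is a lattice polytope, full-dimensional since $V$ contains the unit vectors up to sign. An edge vector $u$ of a tetrahedron in $\mathcal T$ satisfies $\sum\lambda_i|u_i|\ge\frac{1+\epsilon}{1+\epsilon/2}r>r$ by Lemma~\ref{lem:copy}(a), so $\pm u\notin V$. Since all edge vectors of tetrahedra are primitive and pairwise non-parallel,
\begin{equation}\label{eq:noparallel}
\text{no two summands of }P\text{ have parallel edges.}
\end{equation}
By \eqref{eq:V} the width of $P$ in coordinate $i$ is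
\begin{equation}\label{eq:width}
w(1-q_i)+O(r^d)+W_i=w+\overline W+O(r^d).
\end{equation}

\subsection{From a path to a curve}
Recall that the normal cone $N(F)$ of a face $F$ of $P$ is the set of directions that are maximized over $P$ at all points of $F$. As $P$ is full-dimensional, normal cones are pointed; $N(x)$ is full-dimensional for a vertex $x$, and $N([x,x'])$ is a common facet of $N(x)$ and $N(x')$ for an edge $[x,x']$. Also recall that the face of a Minkowski sum maximizing a direction is the sum of the faces of the summands maximizing it.

Let $\nu=\tau/6$. Choose a unit vector $c$ with $|c-e|\le\nu$ that is orthogonal to no edge of $P$ and to no $v\in V$. Let $u$ and $u'$ be the vertices of $P$ maximizing $c$ and $-c$, and let $u=x_0,x_1,\dots,x_L=u'$ be a shortest edge path. Thus $\operatorname{diam}P\ge L$.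

Join $c\in\operatorname{int}N(x_0)$ to $-c\in\operatorname{int}N(x_L)$ by a piecewise linear curve that runs successively through $\operatorname{int}N(x_0),\operatorname{int}N(x_1),\dots$ and passes from $N(x_{l-1})$ to $N(x_l)$ through a relative interior point of $N([x_{l-1},x_l])$. It avoids $0$, because all these cones are pointed and of dimension at least $2$. Let $y:[0,1]\to S^{d-1}$ be the normalized curve.

For a summand $\Sigma$ let $s_l(\Sigma)$ be the vertex of $\Sigma$ that maximizes the directions in $\operatorname{int}N(x_l)$. It is unique and the same for all these directions, because the vertex $x_l$ of $P$ decomposes uniquely as a sum of points of the summands; thus $x_l=\sum_\Sigma s_l(\Sigma)$. By continuity $s_l(\Sigma)$ maximizes every direction in $N(x_l)$. Let $y_0$ be the direction at which the curve passes from $N(x_{l-1})$ to $N(x_l)$. The face of $P$ maximizing $y_0$ is the edge $[x_{l-1},x_l]$. It is the sum of the corresponding faces of the summands, each of which is a point or an edge parallel to $[x_{l-1},x_l]$. At least one is an edge, and by \eqref{eq:noparallel} exactly one is. Both $s_{l-1}(\Sigma)$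 and $s_l(\Sigma)$ lie in the face of $\Sigma$ maximizing $y_0$, so they can differ only for this one $\Sigma$; and they do differ for it, since $x_{l-1}\ne x_l$. Hence exactly one summand changes its vertex in each step, and
\[
L=\sum_\Sigma L_\Sigma,\qquad L_\Sigma=\#\{l:s_l(\Sigma)\neq s_{l-1}(\Sigma)\}.
\]
For $\Sigma=[0,v]$ we have $L_\Sigma\ge f(v)\ge1$: at times with $v\cdot y(t)>0$ the maximizer is $v$, and at times with $v\cdot y(t)<0$ it is $0$. For $\Sigma=T\in\mathcal T$, $L_T$ is at least the number of distinct vertices among the $s_l(T)$, minus $1$.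

\subsection{The diameter of $P$}
We claim that for large $r$
\begin{equation}\label{eq:L}
L\ge|V|+14dN .
\end{equation}

\emph{Case 1: $\sum_{v\in V}f(v)>(1+\rho)|V|$.} Then $L>|V|+\rho|V|$. By \eqref{eq:V} and \eqref{eq:Lambda}, with $C_1\kappa\le\frac12$, we have $|V|\ge c_0r^d/2$ for large $r$. So $\rho|V|\ge\rho c_0r^d/2\ge14d\kappa r^d\ge14dN$.

\emph{Case 2: $\sum_{v\in V}f(v)\le(1+\rho)|V|$.} Lemma~\ref{lem:rigid} gives a unit vector $b_c\perp c$ such that $y$ comes within $\tau/2$ of every point $\cos\theta\,c+\sin\theta\,b_c$, $0\le\theta\le\pi$. Since $|b_c\cdot e|=|b_c\cdot(e-c)|\le\nu$, the projection of $b_c$ to $H$ has length at least $\sqrt{1-\nu^2}\ge1-\nu^2$. Hence its normalization $b$ satisfies $|b-b_c|\le\nu+\nu^2\le2\nu$. So $y$ comes within $\tau/2+\nu+2\nu=\tau$ of every point $\cos\theta\,e+\sin\theta\,b$, $0\le\theta\le\pi$. Let $T\in\mathcal T$ be of type $(j,\alpha,\beta)$, let $X$ be a vertex of $T_{j\alpha\beta}$ visited for $b$, with $z$ as in Definition~\ref{def:visited}, and let $|y(t)-z|\le\tau$. By Lemma~\ref{lem:copy}(c) the vertex of $T$ corresponding to $X$ is the unique maximizer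 of $y(t)$ on $T$. Since $y(t)\in N(x_l)$ for some $l$, this vertex is $s_l(T)$. Thus $L_T\ge p_{j\alpha\beta}(b)-1$. As there are $N$ tetrahedra of each type, Lemma~\ref{lem:visited} gives $\sum_{T\in\mathcal T}L_T\ge14dN$. The segments contribute at least $\sum_{v\in V}f(v)\ge|V|$. This proves \eqref{eq:L}.

From \eqref{eq:L}, \eqref{eq:V} and \eqref{eq:Lambda},
\begin{equation}\label{eq:diam}
\operatorname{diam}P\ge\bigl(c_0-c_0C_1^2\kappa^2+14d\kappa\bigr)r^d-O(r^{d-1}).
\end{equation}

\subsection{Comparison with zonotopes}
Given $k$, define $r$ by
\[
k=(1+\kappa^2)\bigl(w+13\kappa r^{d+1}\bigr)=(1+\kappa^2)\Bigl(\frac{c_0}{d+1}+13\kappa\Bigr)r^{d+1},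
\]
so that $r\to\infty$ with $k$. By \eqref{eq:width} and \eqref{eq:W} all widths of $P$ are at most $w+13\kappa r^{d+1}+O(r^d)$, which is at most $k$ for large $k$; this is what the factor $1+\kappa^2$ is for. Hence an integral translate of $P$ is a lattice $(d,k)$-polytope, and $\delta(d,k)\ge\operatorname{diam}P$.

On the other side, \eqref{eq:V} with $\lambda=\mathbf 1$ gives $n(r)=c_0r^d+O(r^{d-1})$ and $S(r)=dw+O(r^d)$. By Lemma~\ref{lem:zupper}
\begin{align*}
\delta_z(d,k)&\le c_0r^d+\frac{d(1+\kappa^2)(w+13\kappa r^{d+1})-dw}r+O(r^{d-1})\\
&=\Bigl(c_0+13d\kappa+d\kappa^2\Bigl(\frac{c_0}{d+1}+13\kappa\Bigr)\Bigr)r^d+O(r^{d-1}).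
\end{align*}
Subtract this from \eqref{eq:diam}. As $\kappa\le1$ and $C_2\kappa\le d/2$,
\[
\delta(d,k)-\delta_z(d,k)\ge(d\kappa-C_2\kappa^2)r^d-O(r^{d-1})\ge\frac{d\kappa}4r^d
\]
for all large $k$. The upper bound also gives $\delta_z(d,k)\le C_3r^d$ for large $k$ with a constant $C_3$. So $\delta(d,k)\ge\bigl(1+\frac{d\kappa}{4C_3}\bigr)\delta_z(d,k)$ for all large $k$, which proves Theorem~\ref{thm:high}. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Computational Determination Of The Largest Lattice Polytope Diameter}, \texttt{http://www.cas.mcmaster.ca/\~{}deza/dam2020\_c.pdf}.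
\end{thebibliography}

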